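
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}

\title{The length of the compact canons modulo $2$\\ with motif $\{0,1,1+2^k+2^{2k}+2^{3k}\}$}


\begin{abstract}
We prove that for every $k\ge 1$ the smallest $N$ for which
$1+X+X^{1+2^k+2^{2k}+2^{3k}}$ divides $1+X+\dots+X^{N-1}$ in $\mathbb F_2[X]$ is
$N=\sum_{i=0}^{14}2^{ki}$. This is Conjecture~12 of \cite{ITMP}, stated there in the language of
rhythmic canons modulo $2$. After the substitution $x=y^{2^k-1}$ and multiplication by $y$, the motif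
becomes a linearized polynomial. A failure of the formula would force a nontrivial multiplicative
character to be $1$ on all nonzero polynomials of degree at most $3$, and Weil's bound forbids this for
$k\ge3$. The cases $k=1,2$ are settled by short computations. The method applies to a family of motifs
attached to primitive polynomials over $\mathbb F_2$.
\end{abstract}

\section{The question and the results}

A \emph{motif} is a finite set $A\subset\mathbb N=\{0,1,2,\dots\}$ containing $0$; we also write $A$ for the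
polynomial $A(X)=\sum_{a\in A}X^a$. Place translates $A+b$, with $b$ in a finite set
$B\subset\mathbb N$ of \emph{entries}, on the beats $0,1,2,\dots$. They form a \emph{compact canon
modulo $2$ of length $N$} if each beat $0,\dots,N-1$ receives an odd number of onsets and each
beat $\ge N$ an even number. The number of onsets on beat $n$ is the coefficient of $X^n$ in
the integer polynomial $A(X)\sum_{b\in B}X^b$. So, with $B(X)=\sum_{b\in B}X^b$, the condition is
\begin{equation}\label{eq:canon}
A(X)B(X)=1+X+\dots+X^{N-1}\qquad\text{in }\mathbb F_2[X],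
\end{equation}
with no reduction modulo $X^N-1$. Repeated with period $N$, such a canon tiles $\mathbb Z$
modulo $2$. For example, $\{0,1,3\}$ with entries $\{0,2,3\}$ covers the beats $0,\dots,6$ once
each, except beat $3$, which is covered three times; in polynomial form,
$(1+X+X^3)(1+X^2+X^3)=1+X+\dots+X^6$.

By a result of Amiot (2005), quoted in \cite{ITMP}, every motif tiles modulo $p$ for every prime
$p$; in particular, for $p=2$ some $N$ as in \eqref{eq:canon} exists. The \emph{length of the
canons of motif $A$} is the smallest such $N\ge1$. If $A(1)=1$ in $\mathbb F_2$, then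
\eqref{eq:canon} is solvable exactly when $A$ divides $X^N-1$, so the length is the
multiplicative order of $X$ modulo $A$. The question is when this order is given by a closed formula
for a whole family of motifs.

Put $q=2^k$ throughout. For the motif
$\{0,1,2^k\}$, a root $x$ of $A=1+X+X^q$ satisfies $x^q=x+1$, hence $x^{q^2}=x^q+1=x$ and
$x^{q^2-1}=1$. As $A$ has no multiple roots (its derivative is $1$), the length divides
$q^2-1$. A theorem of Caure (2015), quoted in \cite{ITMP}, says that nothing is lost here: the length is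
exactly $4^k-1$.

For the motif $\{0,1,1+q+q^2+q^3\}$ a similar upper bound appears after the substitution
$x=y^{q-1}$. Indeed
\[
y\bigl(1+x+x^{1+q+q^2+q^3}\bigr)=y+y^q+y^{q^4},
\]
so on the solutions $y$ of $y+y^q+y^{q^4}=0$ the Frobenius map $y\mapsto y^q$ satisfies the polynomial
$t^4+t+1$. This polynomial divides $t^{15}-1$, so $y^{q^{15}}=y$, and every root $x$ of the motif
satisfies $x^L=1$ with $L=(q^{15}-1)/(q-1)=\sum_{i=0}^{14}q^i$. The motif has no multiple roots
(Lemma~\ref{lem:red}(b) below), so the length divides $L$. It is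
smaller than $L$ only if, for some prime $r\mid L$, \emph{all} the $1+q+q^2+q^3$ roots satisfy
$x^{L/r}=1$. Conjecture~12 of \cite{ITMP} asserts that the length is $L$, that is, that this coincidence
never occurs. The conjecture is correct.

\begin{theorem}\label{thm:A}
For every $k\ge1$ the smallest $N$ for which a compact canon modulo $2$ with motif
$\{0,1,1+2^k+2^{2k}+2^{3k}\}$ exists is $N=\sum_{i=0}^{14}2^{ki}$.
\end{theorem}

Only the polynomial $t^4+t+1$ mattered above, and the argument is clearer for a general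
one. Let $m\ge2$ and let $g(t)=\sum_{i=0}^m g_it^i\in\mathbb F_2[t]$ be \emph{primitive} of degree $m$:
irreducible, with roots of multiplicative order $d:=2^m-1$. Put
\[
A_g(X)=A_{g,k}(X)=\sum_{i=0}^m g_iX^{(q^i-1)/(q-1)},\qquad L=\frac{q^d-1}{q-1}.
\]

\begin{theorem}\label{thm:B}
The canons of motif $A_{g,k}$ have length exactly $L$ in each of these cases:
\begin{enumerate}
\item[\textup{(1)}] $m\in\{2,3,4\}$, $g$ any primitive polynomial of degree $m$, $k\ge1$ arbitrary;
\item[\textup{(2)}] $m\ge5$, $g$ any primitive polynomial of degree $m$, and $k$ such that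
$2^{3k/2}+2^{-3k/2}>2^m-3$ \textup{(}in particular every $k\ge 2m/3$\textup{)}.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:A} is the case $g=t^4+t+1$. The polynomials $t^2+t+1$ and $t^3+t+1$ show that
$\{0,1,1+2^k\}$ has length $1+2^k+4^k$ and that $\{0,1,1+2^k+4^k\}$ has length $\sum_{i=0}^{6}2^{ki}$.

Primitivity cannot be weakened to irreducibility in this formula. The polynomial
$t^4+t^3+t^2+t+1$ is irreducible with roots of order $5$, and for $k=1$ its motif is
$\{0,1,3,7,15\}$. It divides $t^5-1$, so the upper-bound argument, with $5$ in place of $15$, shows that the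
length divides $2^5-1=31$; it is greater than $1$, so it is $31$ and not $2^{15}-1$.

\medskip
\noindent\textbf{Plan.} Section~\ref{sec:lin} makes the linearization precise: if the length is not
$L$, then a certain $\mathbb F_q$-space $V$ lies, apart from $0$, in a proper subgroup $H$ of the
multiplicative group of a finite field. Section~\ref{sec:two} derives a contradiction by hand for $m=2$. In
general we first show that $H$ contains much more than $V\setminus0$
(Section~\ref{sec:key}), and then that this is too much (Section~\ref{sec:weil}). Sections~\ref{sec:k1} and \ref{sec:k2}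
treat $m=4$ with $k=1,2$, where the general bound is too weak.

\section{From canons to a space of Frobenius solutions}\label{sec:lin}

We work in a fixed algebraic closure $\overline{\mathbb F}_2$ and write $F(y)=y^2$,
$\varphi(y)=y^q$. Let $g,m,d,A_g,L$ be as above, and let
\[
V=\ker g(\varphi)=\Bigl\{y\in\overline{\mathbb F}_2:\ \sum_{i=0}^m g_iy^{q^i}=0\Bigr\}.
\]
Since $\varphi$ is $\mathbb F_q$-linear, $V$ is an $\mathbb F_q$-space. Since the $g_i$ lie
in $\mathbb F_2$, the space $V$ is also stable under $F$. This second symmetry is finer than stability under $\varphi$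
when $k>1$, and the method rests on it.

\begin{lemma}\label{lem:red}
Let $N$ be the length of the canons of motif $A_g$, and let $K=\mathbb F_{q^d}$.
\begin{enumerate}
\item[\textup{(a)}] $N$ is the smallest positive integer with $A_g\mid X^N-1$.
\item[\textup{(b)}] $A_g$ is squarefree and its roots are the elements $y^{q-1}$, $y\in V\setminus0$.
Hence $N=\operatorname{lcm}\{\operatorname{ord}(y^{q-1}):y\in V\setminus0\}$.
\item[\textup{(c)}] $V\subset K$, and $N$ divides $L$.
\item[\textup{(d)}] Suppose $N\ne L$. Let $r$ be a prime dividing $L/N$ and let $H$ be the subgroup of index $r$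
in the cyclic group $K^*$, that is, $H=\{z\in K^*: z^{(q^d-1)/r}=1\}$. Then
$V\setminus 0\subset H$ and $\mathbb F_q^*\subset H$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $g$ is irreducible of degree $\ge2$, we have $A_g(1)=g(1)=1$, so $A_g$ is prime to $X-1$.
As $X^N-1=(X-1)(1+X+\dots+X^{N-1})$, the polynomial $A_g$ divides $X^N-1$ if and only if it divides
$1+\dots+X^{N-1}$; the quotient is then $\sum_{b\in B}X^b$ for a finite set $B$.

(b) Irreducibility also gives $g_0=1$. The derivative of $\sum g_iY^{q^i}$ is the constant $g_0=1$,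
so this polynomial has distinct roots and $|V|=q^m$. For $y\ne0$ we have $y^{q^i}=y\,(y^{q-1})^{(q^i-1)/(q-1)}$, whence
\[
\sum_i g_iy^{q^i}=y\,A_g(y^{q-1}).
\]
So a nonzero $y$ lies in $V$ if and only if $y^{q-1}$ is a root of $A_g$. Every root arises in this
way, because $A_g(0)=1$ and every nonzero element of $\overline{\mathbb F}_2$ has a $(q-1)$st root. The fibers of
$y\mapsto y^{q-1}$ on $V\setminus0$ are cosets of $\mathbb F_q^*$, so $A_g$ has
$(q^m-1)/(q-1)=\deg A_g$ distinct roots. A squarefree polynomial divides $X^n-1$ exactly when each of its roots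
$\xi$ satisfies $\xi^n=1$; with (a) this gives the formula for $N$.

(c) The roots of $g$ have order $d$, so $g\mid t^d-1$. Hence $\varphi^d=1$ on $V$, which means
$V\subset K$. For $y\in V\setminus0$ we get $(y^{q-1})^L=y^{q^d-1}=1$, so $N\mid L$ by (b).

(d) Since $N\mid L/r$, we have $y^{(q^d-1)/r}=(y^{q-1})^{L/r}=1$ for $y\in V\setminus0$, by (b).
For $\lambda\in\mathbb F_q^*$, $\lambda^{(q^d-1)/r}=(\lambda^{q-1})^{L/r}=1$.
\end{proof}

\begin{lemma}\label{lem:deg}
Every $w\in V\setminus0$ has degree exactly $d$ over $\mathbb F_q$.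
\end{lemma}
\begin{proof}
The degree $j$ of $w$ divides $d$ because $w\in K$, and $\varphi^jw=w$. If $j<d$, then $w$ is killed by
$g(\varphi)$ and by $\varphi^j-1$. As $g$ is irreducible with roots of order $d$, it is prime to
$t^j-1$; a B\'ezout relation between the two gives $w=0$, a contradiction.
\end{proof}

\section{The case $m=2$ by hand}\label{sec:two}

Let $g=t^2+t+1$, the only primitive polynomial of degree $2$. Then $d=3$, the motif is
$\{0,1,1+q\}$, the space $V$ is given by $y+y^q+y^{q^2}=0$, and $L=1+q+q^2$. Suppose that $N\neq L$ and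
take $r$, $H\subset K^*=\mathbb F_{q^3}^*$ as in Lemma~\ref{lem:red}(d). We show that $H=K^*$, which is absurd.

\emph{More elements of $H$.} Let $w\in V\setminus0$. By Lemma~\ref{lem:deg}, $w\notin\mathbb F_q$. Since $V$ is stable
under squaring, $w^2+sw\in V$ for every $s\in\mathbb F_q$, and this element is nonzero. So
$w$ and $w(w+s)=w^2+sw$ both lie in $H$, and therefore
\[
w+s\in H\qquad\text{for all }s\in\mathbb F_q .
\]
This passes from an additive fact (a combination of $w$ and $w^2$ lies in $V$) to a
multiplicative one (its factor $w+s$ lies in $H$). Since $\mathbb F_q^*\subset H$, all nonzero elements of the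
plane $U=\mathbb F_q+\mathbb F_qw$ lie in $H$.

\emph{Too many elements.} Let $z\in K^*$. The planes $U$ and $zU$ lie in the three-dimensional
$\mathbb F_q$-space $K$, so they share a nonzero element: $u'=zu$ with $u,u'\in U\setminus0$. Hence
$z=u'/u\in H$. So $H=K^*$, a contradiction, and $N=L$. This proves Theorem~\ref{thm:B} for $m=2$.

\medskip
For larger $m$ the first step still works, and it can be pushed to polynomials in $w$ of
degree $2$ and $3$. The second step breaks down: for $m=4$ the polynomials of degree at most $3$ in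
$w$ form a $4$-dimensional space inside $K$, which has dimension $15$, and quotients no longer fill
$K^*$. Weil's theorem takes the place of the dimension count.

\section{Polynomials of degree at most three}\label{sec:key}

From here through the proof of Proposition~\ref{prop:weil} we assume $N\ne L$ and fix $r$ and $H$ as in
Lemma~\ref{lem:red}(d). We also fix
$w\in V\setminus0$ and let $\mu\in\mathbb F_q[T]$ be its minimal polynomial over
$\mathbb F_q$; by Lemma~\ref{lem:deg}, $\deg\mu=d$.

A polynomial $\ell(T)=\sum_i a_iT^{2^i}\in\mathbb F_q[T]$ is called \emph{linearized}. A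
linearized polynomial in a linearized polynomial is again linearized. If $\ell\ne0$ is linearized
of degree at most $2^{m-1}$, then $\ell(w)$ is an $\mathbb F_q$-combination of
$w,F(w),\dots,F^{m-1}(w)\in V$, so $\ell(w)\in V$. It is nonzero because
$2^{m-1}<2^m-1=d$. Hence
\begin{equation}\label{eq:lin}
\ell(w)\in H\quad\text{for every nonzero linearized }\ell\in\mathbb F_q[T]\text{ with }\deg\ell\le2^{m-1}.
\end{equation}
Primitivity of $g$ enters here: it makes $d$ large enough for all these values to be nonzero.

\begin{proposition}\label{prop:key}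
$f(w)\in H$ for every nonzero $f\in\mathbb F_q[T]$ with $\deg f\le D:=\min(3,m-1)$.
\end{proposition}

\begin{proof}
Since $\mathbb F_q^*\subset H$, we may take $f$ monic of degree $\ge 1$. The idea is to multiply $f$ by
polynomials already known to take values in $H$ at $w$, so that the product is linearized of degree at most
$2^{m-1}$. All polynomials below are nonzero of degree less than $d$, so their values at $w$ are nonzero.

\emph{Degree $1$ \textup{(}$m\ge2$\textup{)}.} Let $f=T+s$. By \eqref{eq:lin}, $w\in H$. The polynomial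
$T(T+s)=T^2+sT$ is linearized of degree $2$, so $w+s\in H$.

\emph{Degree $2$ \textup{(}$m\ge3$\textup{)}.} Let $f=T^2+sT+c$. Then
\[
T(T+s)f=(T^2+sT)^2+c(T^2+sT)=T^4+(s^2+c)T^2+scT
\]
is linearized of degree $4$. As $w,w+s\in H$, also $f(w)\in H$.

\emph{Degree $3$ \textup{(}$m\ge4$\textup{)}.} Let $f=T^3+sT^2+aT+b$. If $s=0$, then $Tf=T^4+aT^2+bT$ is
linearized, so $f(w)\in H$.

For $s\ne0$ we use the translate $f(T+s)$ as an additional factor. Its $T^2$-coefficient is $3s+s=0$, so
$f(w+s)\in H$ by the case just treated. The product $f(T)f(T+s)$ is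
invariant under $T\mapsto T+s$, so it is a polynomial in $u:=T(T+s)=T^2+sT$, and $u$ is itself linearized.
Explicitly,
\[
f(T)=T(u+a)+b,\qquad f(T+s)=(T+s)(u+a)+b,
\]
so that
\begin{align*}
f(T)f(T+s)&=u(u+a)^2+bs(u+a)+b^2,\\
T(T+s)\,f(T)f(T+s)&=u^4+(a^2+bs)u^2+(abs+b^2)u .
\end{align*}
The last polynomial is linearized in $u$, hence in $T$, and has degree $8\le2^{m-1}$ in $T$.
By \eqref{eq:lin} its value at $w$ lies in $H$. The values of $T$, $T+s$ and $f(T+s)$ at $w$ also lie in $H$; hence
so does $f(w)$.
\end{proof}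

\section{Weil's bound}\label{sec:weil}

Let $\chi$ be a character of $K^*$ with kernel $H$; it has order $r$, and it is trivial on
$\mathbb F_q^*$. For $f\in\mathbb F_q[T]$ put $\chi(f)=\chi(f(w))$ if $\mu\nmid f$, and $\chi(f)=0$
otherwise. Since $\mathbb F_q[T]/\mu\cong K$ by $T\mapsto w$, this is a nontrivial character
modulo $\mu$. Proposition~\ref{prop:key} says that $\chi(f)=1$ for all nonzero $f$ of degree at most $D$. The idea
is that such a run of ones makes certain power sums of the inverse zeros of the $L$-function of $\chi$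
have size about $q^e$, while each term has size at most $q^{e/2}$ by the following theorem, a form of the Riemann
hypothesis for curves over finite fields.

\begin{theorem}[Weil; see \cite{Rosen}, {\cite[Thm 2.1]{Wan}}]\label{thm:weil}
Let $\mu\in\mathbb F_q[T]$ be irreducible of degree $d$ and let $\chi$ be a nontrivial character of
$(\mathbb F_q[T]/\mu)^*$, extended by $\chi(\mu)=0$. Then
$\Lambda(u)=\sum_{f\ \mathrm{monic}}\chi(f)u^{\deg f}$ is a polynomial of degree $\le d-1$, all of whose inverse
zeros have absolute value $\le\sqrt q$.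
\end{theorem}

The first assertion is elementary: for $n\ge d$ the monic polynomials of degree $n$ are equally distributed among
the classes modulo $\mu$, so the coefficient of $u^n$ is a multiple of $\sum_{z\in(\mathbb F_q[T]/\mu)^*}\chi(z)=0$.

\begin{proposition}\label{prop:weil}
If $N\ne L$, there are complex numbers $\alpha_1,\dots,\alpha_M$, with $M\le d-2=2^m-3$, such that
$|\alpha_i|\le\sqrt q$ for all $i$ and
\begin{equation}\label{eq:power}
-\sum_{i=1}^M\alpha_i^e=q^e+1\qquad(1\le e\le D).
\end{equation}
In particular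
\begin{equation}\label{eq:bound}
q^{D/2}+q^{-D/2}\le2^m-3 .
\end{equation}
\end{proposition}

\begin{proof}
Every element of $K^*$ is $f(w)$ for exactly one nonzero $f$ of degree $<d$, and
$\chi$ does not change when $f$ is made monic. Since $\deg\Lambda\le d-1$, it follows that
$\Lambda(1)=\frac1{q-1}\sum_{z\in K^*}\chi(z)=0$. As $\Lambda(0)=1$, we can write
\[
\Lambda(u)=(1-u)\prod_{i=1}^M(1-\alpha_iu),\qquad M\le d-2,
\]
with $|\alpha_i|\le\sqrt q$ by Theorem~\ref{thm:weil}. On the other hand, unique factorization gives the Euler product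
$\Lambda(u)=\prod_{P\ne\mu}(1-\chi(P)u^{\deg P})^{-1}$ over monic irreducible $P$, as formal power series.
Comparing the coefficients of $u^e$ in $u\Lambda'(u)/\Lambda(u)$ computed both ways gives, for $1\le e\le D$,
\[
-1-\sum_{i=1}^M\alpha_i^e=\sum_{\deg P\mid e}\deg P\;\chi(P)^{e/\deg P}=\sum_{\deg P\mid e}\deg P=q^e .
\]
Here $\mu$ does not occur because $D<d$, the second equality is Proposition~\ref{prop:key}, and the
last one counts the elements of $\mathbb F_{q^e}$ by their minimal polynomials. This is
\eqref{eq:power}. For $e=D$ the left side of \eqref{eq:power} is at most $(2^m-3)q^{D/2}$ in absolute value;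
dividing by $q^{D/2}$ gives \eqref{eq:bound}.
\end{proof}

The extra zero $u=1$ comes from $\mathbb F_q^*\subset H$ and saves one term. For $m=2$ it
leaves at most one $\alpha$, which would have to equal $-(q+1)$, against $|\alpha|\le\sqrt q$: this is the
counterpart of the dimension count of Section~\ref{sec:two}.

We no longer assume $N\ne L$ and collect what follows for $m\ge3$.

\medskip
\noindent\textbf{The case $m\ge5$.} Here $D=3$, and \eqref{eq:bound} reads $2^{3k/2}+2^{-3k/2}\le2^m-3$. If this
fails, then $N=L$. It fails when $k\ge2m/3$, since then $2^{3k/2}\ge2^m$. This is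
Theorem~\ref{thm:B}(2).

\medskip
\noindent\textbf{The case $m=4$, $k\ge3$.} Here $D=3$, and \eqref{eq:bound} reads
$q^{3/2}+q^{-3/2}\le13$. This is false for $q\ge8$, since $8^{3/2}>22$. So $N=L$ for all $k\ge3$ and for every primitive
$g$ of degree $4$. This argument needs the cubic step of Proposition~\ref{prop:key} for $k=3$: degree $2$ alone would give
only $q+q^{-1}\le13$, which holds for $q=8$. For $q=2$ and $q=4$ the inequality with $D=3$ holds, so it gives no
contradiction; these cases are treated in Sections~\ref{sec:k1} and \ref{sec:k2}.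

\medskip
\noindent\textbf{The case $m=3$.} Here $D=2$, $d=7$, and \eqref{eq:bound} gives $q^2+1\le5q$, which is false for
$q\ge8$. For $q=2$, $L=127$ is prime, and $N>1$ because $A_g$ does not divide $X-1$; so $N=127=L$. For
$q=4$ we use both relations in \eqref{eq:power}. If $N\ne L$, there are at most five
numbers $\alpha_j=a_j+\sqrt{-1}\,b_j$, with $a_j,b_j$ real and $a_j^2+b_j^2\le4$, such that
$\sum\alpha_j=-5$ and $\sum\alpha_j^2=-17$. Taking real parts,
\[
\sum a_j=-5,\qquad \sum(a_j^2-b_j^2)=-17,\qquad \sum(a_j^2+b_j^2)\le20 ,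
\]
so $\sum a_j^2\le\frac32$. But Cauchy--Schwarz gives $25=(\sum a_j)^2\le5\cdot\frac32$, a
contradiction. So $N=L$ for $m=3$ and every $k$.

\section{Degree four, $k=1$}\label{sec:k1}

The primitive polynomials of degree $4$ are $t^4+t+1$ and $t^4+t^3+1$. For $k=1$ the map
$y\mapsto y^{q-1}$ is the identity, so the roots of $A_g$ are the $15$ elements of $V\setminus0$. By Lemma~\ref{lem:deg} each of them
has degree $15$ over $\mathbb F_2$, so $A_g$ is irreducible. Fix a root $y$. All roots are conjugate, so
$N=\operatorname{ord}y$, which divides $L=2^{15}-1=7\cdot31\cdot151$. We must show $y^{L/r}\ne1$ for $r=7,31,151$.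
Three remarks reduce this to comparing degrees.
\begin{itemize}
\item If $y^{L/r}=1$, then also $y^{2^jL/r}=1$ for all $j$, so we may choose $j$. Since
$y^{2^{15}}=y$, this shifts cyclically the binary digits of $L/r$. Each $y^{2^i}$ is a sum of some of
$y,y^2,y^4,y^8$, hence a polynomial in $y$ of degree at most $8$, and a good shift keeps the total degree small.
\item The elements $1,y,\dots,y^{14}$ are independent over $\mathbb F_2$. So two polynomials
of degree at most $14$ that take the same value at $y$ are equal. In particular, a polynomial in $y$ of degree between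
$1$ and $14$ is not $1$.
\item If the total degree exceeds $14$, we factor the product and lower its degree, either by the equation of $y$
directly or by comparing with a second factored expression for $1$ that this equation supplies and canceling.
Factors may be canceled because they divide an expression with value $1$ and so are nonzero.
\end{itemize}
The binary expansions are
\[
\tfrac L{31}=1057=2^{10}+2^5+1,\quad \tfrac L{151}=217=2^7+2^6+2^4+2^3+1,\quad
\tfrac L7=4681=2^{12}+2^9+2^6+2^3+1 .
\]
We write $Q=y^2+y+1$, $C=y^3+y+1$, $C'=y^3+y^2+1$ and $S=y^6+y^5+y^4+y^3+1$, and use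
\[
y^4+y=y(y+1)Q,\qquad y^7+1=(y+1)CC',\qquad y^8+y^4+y^2+y=y(y+1)S .
\]

\medskip
\noindent\textbf{The polynomial $g=t^4+t+1$.} Here $y^{15}=y+1$. Starting from $y^{16}=y^2+y$, repeated squaring and
replacement of $y^{16}$ give
\begin{align*}
&y^{32}=y^4+y^2, && y^{64}=y^8+y^4, && y^{128}=y^8+y^2+y, && y^{256}=y^4+y,\\
&y^{512}=y^8+y^2, && y^{1024}=y^4+y^2+y, && y^{2048}=y^8+y^4+y^2, && y^{4096}=y^8+y^4+y^2+y,\\
&y^{8192}=y^8+y^4+y, && y^{16384}=y^8+y.
\end{align*}

$r=31$: $y^{1057}=y\cdot y^{32}\cdot y^{1024}=y\cdot y^2(y+1)^2\cdot yC$ is a polynomial of degree $9$ in $y$,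
so it is not $1$.

$r=151$: suppose $y^{217}=1$. Then $y^{434}=1$ with $434=2+16+32+128+256$, and
\[
1=y^2\cdot y(y+1)\cdot y^2(y+1)^2\cdot y(y^7+y+1)\cdot y(y+1)Q=y^7(y+1)^4Q\,(y^7+y+1).
\]
Multiplying by $y^8$ and using $y^{15}=y+1$ we get $(y+1)^5Q\,(y^7+y+1)=y^8$. The left side has degree
$14$, the right side degree $8$, a contradiction.

$r=7$: suppose $y^{4681}=1$. Then $y^{18724}=1$ with $18724=2^2+2^5+2^8+2^{11}+2^{14}$, and, since
$y^{2048}=y^2C^2$,
\[
1=y^4\cdot y^2(y+1)^2\cdot y(y+1)Q\cdot y^2C^2\cdot y(y+1)CC'=y^{10}(y+1)^4Q\,C^3C' .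
\]
The equation $y^{15}+y=1$ gives a second expression for $1$:
\[
1=y(y^{14}+1)=y(y^7+1)^2=y(y+1)^2C^2C'^2 .
\]
Equating the two and canceling, $y^9(y+1)^2QC=C'$. Multiplying by $y^6$ and using
$y^{15}=y+1$, we get $(y+1)^3QC=y^6C'$. The degrees are $8$ and $9$, a contradiction.

\medskip
\noindent\textbf{The polynomial $g=t^4+t^3+1$.} Here $A_g=Y^{15}+Y^7+1$, so $y^{16}=y^8+y$, and
\begin{align*}
&y^{32}=y^8+y^2+y, && y^{64}=y^8+y^4+y^2+y, && y^{128}=y^4+y^2+y, && y^{256}=y^8+y^4+y^2,\\
&y^{512}=y^4+y, && y^{1024}=y^8+y^2, && y^{2048}=y^8+y^4+y, && y^{4096}=y^2+y,\\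
&y^{8192}=y^4+y^2, && y^{16384}=y^8+y^4, && y^{32768}=y.
\end{align*}

$r=31$: $4\cdot1057=2^2+2^7+2^{12}$, and $y^4(y^4+y^2+y)(y^2+y)$ has degree $10$, so it is not $1$.

$r=151$: $2^9\cdot217=2^{16}+2^{15}+2^{13}+2^{12}+2^9$. The corresponding power of $y$ is
\[
y^2\cdot y\cdot(y^4+y^2)(y^2+y)(y^4+y),
\]
of degree $13$, so it is not $1$.

$r=7$: suppose $y^{4681}=1$. Then
\[
1=y\cdot y^8\cdot y(y+1)S\cdot y(y+1)Q\cdot y(y+1)=y^{12}(y+1)^3QS .
\]
The equation of $y$ reads $1=y^{15}+y^7=y^7(y+1)^8$. Equating and canceling,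
$y^5QS=(y+1)^5$. The degrees are $13$ and $5$, a contradiction.

\medskip
So in both cases $N=2^{15}-1=L$.

\section{Degree four, $k=2$}\label{sec:k2}

Now $q=4$, $\varphi=F^2$ and
\[
4^{15}-1=(2^{15}-1)(2^{15}+1)=(7\cdot31\cdot151)(3^2\cdot11\cdot331),\qquad
L=\tfrac{4^{15}-1}{3}=3\cdot7\cdot11\cdot31\cdot151\cdot331 .
\]
Since $N\mid L$ and $L$ is squarefree, it suffices to show that each of these six primes divides $N$. For the first
five we exhibit roots of $A_g$ in proper subfields of $K=\mathbb F_{4^{15}}$ whose orders they divide; for $331$ we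
argue by contradiction. We do this for both
polynomials $g$. Their motifs are $A_g=X^{85}+X+1$ for $g=t^4+t+1$ and $A_g=X^{85}+X^{21}+1$ for $g=t^4+t^3+1$. Let
$\omega\in\mathbb F_4$ with $\omega^2=\omega+1$.

\subsection*{The primes $7,31,151$}

Let $y$ be a root of the motif for $k=1$, as in Section~\ref{sec:k1}, so $g(F)y=0$. As $g$ has coefficients
in $\mathbb F_2$, we have $g(\varphi)=g(F^2)=g(F)^2$, and therefore $y\in V$. By Section~\ref{sec:k1}, $y$ has order
$2^{15}-1$, which is prime to $3$. So the root $y^3$ of $A_g$ has order $7\cdot31\cdot151$.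

\subsection*{The primes $3$ and $11$}

Since $4^5-1=1023=3\cdot11\cdot31$, we look for a root of $A_g$ in the subfield $\mathbb F_{4^5}$. It comes from a
factor of $g$ over $\mathbb F_4$:
\[
t^4+t+1=(t^2+t+\omega)(t^2+t+\omega^2),\qquad
t^4+t^3+1=(t^2+\omega t+\omega)(t^2+\omega^2t+\omega^2).
\]
As $\varphi$ is $\mathbb F_4$-linear, the kernel of either factor, evaluated at $\varphi$, lies in $V$.

\medskip
\emph{$g=t^4+t+1$.} Choose $x$ with $x^5=x+\omega$ and $\eta$ with $\eta^3=x$; then $x\ne0$. We have
$\eta^{16}+\eta^4+\omega\eta=\eta(x^5+x+\omega)=0$, so $\eta\in V\setminus0$ and $x=\eta^{q-1}$ is a root of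
$A_g$, i.e.\ $x^{85}=x+1$. Hence
\[
x^{341}=x\,(x^{85})^4=x(x+1)^4=x^5+x=\omega .
\]
So $\operatorname{ord}x$ divides $1023$ but not $341=11\cdot31$, and therefore $3\mid\operatorname{ord}x$. For
$\lambda\in\mathbb F_4^*$ we have $\lambda^5+\lambda=\lambda^2+\lambda\in\mathbb F_2$, so $x\notin\mathbb F_4$. As
$x\in\mathbb F_{4^5}$, it has degree $5$ over $\mathbb F_4$. Next,
\[
x^{10}=x^2+\omega^2,\qquad x^{21}=x\,(x^5)^4=x(x^4+\omega)=x^5+\omega x=\omega^2x+\omega ,
\]
so $x^{31}=(x^2+\omega^2)(\omega^2x+\omega)$ is a cubic polynomial in $x$ over $\mathbb F_4$. If $11\nmid\operatorname{ord}x$,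
then $x^{93}=1$, so $x^{31}\in\mathbb F_4$, and $x$ is a root of a cubic over $\mathbb F_4$, a contradiction. So
$11\mid\operatorname{ord}x$.

\medskip
\emph{$g=t^4+t^3+1$.} Choose $x$ with $x^5=\omega^2(x+1)$ and $\eta$ with $\eta^3=x$; again $x\ne0$. We have
$\eta^{16}+\omega^2\eta^4+\omega^2\eta=\eta(x^5+\omega^2x+\omega^2)=0$, so $\eta\in V\setminus0$ and $x$ is a root of
$A_g$. Now
\[
x^{10}=\omega(x^2+1),\qquad x^{21}=x\cdot\omega^2(x^4+1)=\omega^2(x^5+x)=\omega^2(\omega x+\omega^2)=x+\omega ,
\]
so $x^{85}=x^{21}+1=x+\omega^2$ and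
\[
x^{341}=x(x+\omega^2)^4=x^5+\omega^2x=\omega^2 .
\]
As before, $\operatorname{ord}x$ divides $1023$ but not $341$, so $3\mid\operatorname{ord}x$. For $\lambda=1,\omega,\omega^2$ the value of
$\lambda^5+\omega^2\lambda+\omega^2=\lambda^2+\omega^2\lambda+\omega^2$ is $1$, $1$, $\omega^2$, so
$x\notin\mathbb F_4$ and $x$ has degree $5$ over $\mathbb F_4$. Finally $x^{31}=\omega(x^2+1)(x+\omega)$ is a cubic
polynomial in $x$, so $11\mid\operatorname{ord}x$ by the same argument.

\subsection*{The prime $331$}

This prime divides $2^{15}+1$, so elements of $V$ in $\mathbb F_{2^{15}}$ do not detect it. We combine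
two of them with a coefficient in $\mathbb F_4$. Let $y$ be as in the treatment of $7,31,151$ and put
\[
v=y+\omega y^2=y(1+\omega y).
\]
Since $V$ is an $\mathbb F_4$-space stable under $F$, we have $v\in V$; and $v\ne0$ because $y$ has degree $15$ over
$\mathbb F_2$. Suppose $331\nmid N$. Then $331\mid L/N$, and
Lemma~\ref{lem:red}(d) with $r=331$ gives $v^{(4^{15}-1)/331}=1$, where
$(4^{15}-1)/331=(2^{15}-1)\cdot99$. Since $2^{15}$ is an odd power of $2$, $\omega^{2^{15}}=\omega^2$. So, using
$y^{2^{15}}=y$,
\[
v^{2^{15}-1}=y^{2^{15}-1}\,\frac{(1+\omega y)^{2^{15}}}{1+\omega y}=\frac{1+\omega^2y}{1+\omega y},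
\]
and hence $(1+\omega^2y)^{99}=(1+\omega y)^{99}$. The two sides are conjugate under
$z\mapsto z^{2^{15}}$, so $P:=(1+\omega^2y)^{99}$ lies in $\mathbb F_{2^{15}}$. We now compute its
$\omega$-coordinate in the basis $1,\omega$ of $\mathbb F_{2^{30}}$ over $\mathbb F_{2^{15}}$ and show that it
is nonzero. As $99=1+2+32+64$,
\[
P=(1+\omega^2y)(1+\omega y^2)\cdot(1+\omega y^{32})(1+\omega^2y^{64})=(a+\omega b)(c+\omega e),
\]
where, using $\omega^2=\omega+1$ and $\omega^3=1$,
\[
a=1+y+y^3,\qquad b=y+y^2,\qquad c=1+y^{64}+y^{96},\qquad e=y^{32}+y^{64}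
\]
are elements of $\mathbb F_{2^{15}}$.
Since $(a+\omega b)(c+\omega e)=ac+be+\omega\bigl(ae+b(c+e)\bigr)$, the $\omega$-coordinate is $ae+b(c+e)$.

\medskip
\emph{$g=t^4+t+1$.} From $y^{32}=y^4+y^2$ and $y^{64}=y^8+y^4$ we get $e=y^8+y^2$,
$y^{96}=y^{12}+y^{10}+y^8+y^6$ and $c=1+y^4+y^6+y^{10}+y^{12}$. So
\[
b(c+e)=(y+y^2)(1+y^2+y^4+\dots+y^{12})=y+y^2+\dots+y^{14},
\]
while $ae$ is a polynomial in $y$ of degree $11$. The $\omega$-coordinate is a polynomial in $y$ of
degree $14$, hence nonzero, a contradiction.

\emph{$g=t^4+t^3+1$.} Put $p=y^{32}=y^8+y^2+y$, so $y^{64}=p+y^4$ and $e=y^4$. Then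
\[
y^{96}=p(p+y^4)=p^2+y^4p=(y^{16}+y^4+y^2)+(y^{12}+y^6+y^5),
\]
and with $y^{16}=y^8+y$ this is $y^{12}+y^8+y^6+y^5+y^4+y^2+y$. So $c=1+y^5+y^6+y^{12}$. Now
$b(c+e)=(y+y^2)(1+y^4+y^5+y^6+y^{12})$ has degree $14$, while $ae=y^4(1+y+y^3)$ has degree $7$. The
$\omega$-coordinate again has degree $14$ in $y$, hence is nonzero, a contradiction.

\medskip
So $331\mid N$ in both cases. All prime divisors of the squarefree number $L$ divide $N$, and $N\mid L$; hence $N=L$ for
$k=2$.

\begin{proof}[Conclusion of the proofs]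
For $m=4$ we have $N=L$ when $k\ge3$ (Section~\ref{sec:weil}), $k=1$ (Section~\ref{sec:k1}) and $k=2$ (this
section), for both primitive polynomials of degree $4$. With $g=t^4+t+1$ this is Theorem~\ref{thm:A}. Together with the cases
$m=2$ (Section~\ref{sec:two}), $m=3$ and $m\ge5$ (Section~\ref{sec:weil}) it proves Theorem~\ref{thm:B}.
\end{proof}

\begin{thebibliography}{9}
\bibitem{ITMP} \emph{An Introduction to Integer Tiling Modulo $p$},
\texttt{https://github.com/giwdulttam/Integer-Tiling-Modulo-p}.
\bibitem{Rosen} M. Rosen, \emph{Number Theory in Function Fields}, Springer, 2002.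
\bibitem{Wan} D. Wan, Math. Comp. \textbf{66} (1997), Theorem 2.1.
\end{thebibliography}

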